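
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Prescribed boundary mean curvature on the hemisphere:\\ one solution carrying an arbitrarily large Morse count}


\begin{abstract}
A positive Morse function $h$ on the boundary of the hemisphere $S^3_+$ with $\Delta h\ne0$ at its critical points determines an integer $N(h)=|d(h)|$, where $d(h)$ is a signed count of critical points. It was conjectured that if $N(h)>1$, then there are at least two scalar flat metrics conformal to the round metric with boundary mean curvature $h$. We disprove this: for every $N\ge2$ there are such functions $h$, arbitrarily close to the constant $1$, with $N(h)=N$ and exactly one such metric. For $h$ near $1$ the problem is equivalent to finding the critical points of a function on hyperbolic $3$-space, and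 the construction makes a degenerate saddle of index $-N$ its only critical point. We also show that near constants the phenomenon depends on a sign: if $d(h)\le-2$, there are at least two metrics.
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $(S^3_+,g_0)$ be the closed upper hemisphere of the unit sphere $S^3\subset\mathbb R^4$ with the round metric. Its boundary is a totally geodesic round $2$-sphere. Given a smooth function $h$ on $\partial S^3_+$, we look for metrics $g=u^4g_0$, with $u>0$ smooth up to the boundary, that have scalar curvature zero and boundary mean curvature $h$. Mean curvature is taken with respect to the outward unit normal $\nu$ and is the average of the principal curvatures, so that the flat unit ball in $\mathbb R^3$ has boundary mean curvature $1$. In terms of $u$ the problem reads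
\begin{equation}\label{eq:bvp}
\Delta_{g_0}u-\tfrac34u=0\ \text{ in }S^3_+,\qquad \frac{\partial u}{\partial\nu}=\tfrac12\,h\,u^3\ \text{ on }\partial S^3_+ .
\end{equation}

Let $h$ be a positive Morse function on $\partial S^3_+=S^2$ such that $\Delta h\neq0$ at its critical points, where $\Delta$ is the Laplacian of the round $S^2$. For $\mu=0,1,2$ let $D_\mu$ be the number of critical points of $h$ at which $\Delta h<0$ and the Morse index of $-h$ is $\mu$, and put
\[
d(h)=1-\sum_{\mu=0}^2(-1)^\mu D_\mu,\qquad N(h)=|d(h)| .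
\]
At a minimum of $h$ we have $\Delta h\ge0$, so $D_2=0$. At a nondegenerate maximum $\Delta h<0$, so $D_0$ counts all maxima, and $D_1$ counts the saddles with $\Delta h<0$. Thus $d(h)=1-D_0+D_1$.

Counts of this form occur in a related problem. Schoen and Zhang considered positive solutions of $\Delta_{g_0}u-\frac34u+\frac18Ku^5=0$ on $S^3$, that is, metrics $u^4g_0$ of scalar curvature $K$. If $K>0$ is a Morse function on $S^3$ with $\Delta K\ne0$ at its critical points, and if $K$ is a regular value of the scalar curvature map (a generic condition), then there are at least $|1-\sum_{\mu=0}^2(-1)^\mu D_\mu|$ solutions, with $D_\mu$ defined as above with $K$ in place of $h$. Escobar and Garcia obtained a parallel Morse-theoretic existence result for \eqref{eq:bvp}, also under genericity assumptions. The following conjecture \cite{Schwartz} drops genericity and asks for two solutions only.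

\begin{conjecture}
Let $h$ be a positive Morse function on $\partial S^3_+$ with $\Delta h\ne0$ at its critical points. If $N(h)>1$, then there are at least two conformally related scalar flat metrics on $S^3_+$ of mean curvature $h$, that is, at least two distinct metrics $u^4g_0$ as above.
\end{conjecture}

\subsection{Results}

We use linear coordinates $x=(x_1,x_2,x_3)$ on $\mathbb R^3\supset S^2$ and write $\zeta=x_1+ix_2$, $z=x_3$. The Legendre polynomials are denoted by $P_j$.

\begin{theorem}\label{thm:main}
Let $m\ge3$ and let $n=2L$ be the smallest even integer $>m$. There are $\gamma>0$, $\varepsilon_*>0$ and a smooth map $a:[0,\varepsilon_*)\to\mathbb R^{L-1}$ with $a(0)=0$ such that, for $0<\varepsilon<\varepsilon_*$, the function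
\[
h=1+\varepsilon\Big(\operatorname{Re}\zeta^m+\gamma P_n(z)+\sum_{l=1}^{L-1}a_l(\varepsilon)P_{2l}(z)\Big)
\]
on $S^2$ is positive and Morse, $\Delta h\ne0$ at its critical points, $D_0=m+2$, $D_1=2m$, $D_2=0$, so that $d(h)=N(h)=m-1\ge2$, and there is exactly one metric $u^4g_0$ which is scalar flat with boundary mean curvature $h$.
\end{theorem}

Taking $m=N+1$ gives the following.

\begin{corollary}
The conjecture is false. For every integer $N\ge2$ it fails for some $h$ with $N(h)=N$.
\end{corollary}

The sign of $d$ matters, at least near constants. For a Morse function $f$ on $S^2$ with $\Delta f\ne0$ at its critical points, define $D_\mu$ and $d(f)$ as for $h$; positivity plays no role in the definition, and $d(1+\varepsilon f)=d(f)$ for $\varepsilon>0$.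

\begin{theorem}\label{thm:two}
Let $f$ be a Morse function on $S^2$ with $\Delta f\neq0$ at its critical points and $d(f)\le-2$. If $f_i\to f$ in $C^\infty$ and $\varepsilon_i\downarrow0$, then for all large $i$ there are at least two scalar flat metrics $u^4g_0$ with boundary mean curvature $h_i=1+\varepsilon_if_i$.
\end{theorem}

The hypothesis can be satisfied. For $f=x_1^4+x_2^4+x_3^4$ the critical points on $S^2$ are given by $x_j^3=fx_j$, so each $x_j$ is $0$ or $\pm\sqrt f$, and the Hessian is the restriction of $12\operatorname{diag}(x_1^2,x_2^2,x_3^2)-4f$ to the tangent plane. There are $6$ nondegenerate maxima ($f=1$, eigenvalues $-4,-4$), $12$ saddles ($f=\frac12$, eigenvalues $4,-2$) and $8$ minima ($f=\frac13$, eigenvalues $\frac83,\frac83$). Taking traces, $\Delta f<0$ at the maxima only, so $D_0=6$, $D_1=0$, $d(f)=-5$.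

\subsection{Where the count comes from}

For $h\equiv1$ the solutions of \eqref{eq:bvp} form a noncompact family: the conformal group of the ball moves the flat metric of the unit ball around. Rotations fix this metric, so the family is a copy of hyperbolic space $B^3$. For $h=1+\varepsilon f$ with $\varepsilon>0$ small we show that every solution is close to this family, and that solutions correspond bijectively to the critical points of a function $\Phi$ on $B^3$. To leading order $\Phi(\xi)$ is $4\pi$ times the average $\Gamma_f(\xi)$ of $f\circ\varphi_\xi$ over $S^2$, where $\varphi_\xi$ is the hyperbolic translation taking $0$ to $\xi$. The function $\Gamma_f$ is the hyperbolic harmonic function with boundary values $f$.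

Let $f$ be Morse with $\Delta f\ne0$ at its critical points. Near the sphere at infinity, at distance $s$ from the origin in the direction $\omega$, the gradient of $\Phi$ has tangential part close to a positive multiple of $\nabla f(\omega)$ and, where $\nabla f$ is small, radial part close to a positive multiple of $-\Delta f(\omega)$. A boundary index formula then shows that the total index of $\operatorname{grad}\Phi$ is $-d(h)$. So $N(h)$ is the absolute value of a degree. If $d(h)\ne0$ there is a solution, and if all critical points of $\Phi$ are nondegenerate there are at least $N(h)$. For instance, $h=1+\varepsilon x_3$ has $D_0=1$, $D_1=0$, $N(h)=0$, and there is indeed no solution, by the Kazdan--Warner identity \eqref{eq:KW} below with $c=0$ and $b=e_3$.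

If $N(h)>1$ and there is only one solution, then the single critical point of $\Phi$ is degenerate and carries the whole degree. In three variables such points exist: for $m\ge3$ the function $\operatorname{Re}\zeta^m+z^2$ has an isolated critical point of index $-(m-1)$. To realize one as the \emph{only} critical point of $\Phi$ we first choose $f$ such that the origin is the only critical point of $\Gamma_f$ and $\operatorname{Re}\zeta^m$ is the lowest-order term of $\Gamma_f$ there. This alone is not enough. Since $\Gamma_f$ is harmonic, its Hessian at a critical point is trace free, and in our case it vanishes at the origin. So the term $z^2$ is missing, and the corrections in $\varepsilon$ may split the critical point. The second-order term in $\varepsilon$ decides whether they do, and what matters is its sign.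

\subsection{The smallest case: a monkey saddle}\label{sec:model}

We illustrate this with a model computation for $m=3$, $n=4$. In geodesic normal coordinates $(\zeta,z)\in\mathbb C\times\mathbb R$ at the origin of $B^3$, with $\rho=|\zeta|$, the function $\Gamma_f$ for $f=\operatorname{Re}\zeta^3+\gamma P_4(z)$ is to lowest order in each of its two terms a combination, with positive coefficients, of $\operatorname{Re}\zeta^3$ and the solid harmonic $z^4-3\rho^2z^2+\frac38\rho^4$. The second-order term adds $\varepsilon$ times a function whose quadratic part at $0$ is, by the threefold symmetry and evenness in $z$, of the form $\alpha\rho^2+\beta z^2$. So consider, for small $\varepsilon>0$,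
\[
F_\varepsilon=\operatorname{Re}\zeta^3+g\big(z^4-3\rho^2z^2+\tfrac38\rho^4\big)+\varepsilon(\alpha\rho^2+\beta z^2),\qquad g>0 .
\]
Writing the $\zeta$-gradient as a complex number, critical points satisfy
\begin{equation}\label{eq:model}
3\bar\zeta^2+\big(2\varepsilon\alpha-6gz^2+\tfrac32g\rho^2\big)\zeta=0,\qquad 2z\big(2gz^2-3g\rho^2+\varepsilon\beta\big)=0 .
\end{equation}

\emph{If $\alpha\neq0$}, there are extra critical points on $z=0$: multiplying the first equation by $\zeta^2$ gives $3\rho^4+\zeta^3(2\varepsilon\alpha+\frac32g\rho^2)=0$, which has three solutions with $\rho\approx\frac23\varepsilon|\alpha|$. The monkey saddle splits. We avoid this by \emph{tuning}: adding a multiple of $\varepsilon P_2(z)$ to $f$ adds a multiple of $\varepsilon(z^2-\frac12\rho^2)$ to the quadratic part. We can thus reach $\alpha=0$ without changing the trace $4\alpha+2\beta$, so that $\beta$ then has the sign of the trace.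

\emph{If $\alpha=0$ and $\beta<0$}, there are two extra critical points $\zeta=0$, $z^2=\varepsilon|\beta|/2g$.

\emph{If $\alpha=0$ and $\beta>0$}, the origin is the only critical point with $|(\zeta,z)|<2/(7g)$. If $z\ne0$, the second equation gives $3\rho^2>2z^2$, hence $\rho>0$, and the first gives $3\rho\le6gz^2+\frac32g\rho^2\le\frac{21}2g\rho^2$, so $\rho\ge2/(7g)$. If $z=0$ and $\rho>0$, the first equation gives $\rho=2/g$.

So everything depends on the sign of the trace of the second-order term at the origin. Lemma \ref{lem:T} shows that it is positive whenever $f$ is nonconstant and has no spherical harmonic components of degree $1$ and $2$. The same positivity is behind Theorem \ref{thm:two}: for $d\le-2$ the total index is at least $2$, but an isolated critical point at which the Hessian has positive trace has index at most $1$.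

For general $m$, all powers $\rho^{2l}$ with $2\le2l\le m$ have to be removed on $z=0$; they are tuned away with the coefficients $a_l$ in Theorem \ref{thm:main}. The term $\gamma P_n$ is of higher order at the origin. It makes $f$ Morse at the poles, where $\operatorname{Re}\zeta^m$ is degenerate, and ensures that $\Gamma_f$ has no critical points on the axis other than the origin.

\subsection{Organization}
Section \ref{sec:setup} rewrites \eqref{eq:bvp} on $S^2$. Section \ref{sec:reduction} reduces it to $\Phi$; the reduction uses the compactness statement Theorem \ref{thm:compact}, whose proof needs only Section \ref{sec:setup} and is given in Section \ref{sec:compact}. Sections \ref{sec:leading}--\ref{sec:second} study the leading term, the behavior at infinity and the second-order term. Theorems \ref{thm:main} and \ref{thm:two} are proved in Sections \ref{sec:main} and \ref{sec:two}.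

\section{The equation on $S^2$ and its conformal symmetry}\label{sec:setup}

Integrals without indicated domain are over $S^2$ with area measure $\sigma$; $\langle\,,\rangle$ and $\|\cdot\|$ are the $L^2(S^2)$ product and norm. Let $\mathcal H_k$ be the space of spherical harmonics of degree $k$ (on which $\Delta=-k(k+1)$) and $\Pi_k$ the orthogonal projection onto it. Let $P$ be the operator acting on $\mathcal H_k$ as $k+\frac12$. Since a harmonic function on the flat ball with boundary values in $\mathcal H_k$ is homogeneous of degree $k$, $P=D+\frac12$ with $D$ the Dirichlet-to-Neumann map of the ball.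

\subsection{Reformulation}
Stereographic projection of the flat unit ball onto $S^3_+$ pulls $g_0$ back to $q^4|dx|^2$ with $q=(2/(1+|x|^2))^{1/2}$, and $q=1$, $\partial_rq=-\frac12$ on $|x|=1$. By conformal covariance of $\Delta-\frac18R$ (and $R_{g_0}=6$), $\Delta_{g_0}u-\frac34u=0$ if and only if $\tilde u=qu$ is harmonic. On the boundary $\partial_\nu u=\partial_ru=\partial_r\tilde u+\frac12\tilde u$ and $\tilde u=u$. By the maximum principle $\tilde u>0$ inside if it is positive on the boundary. Hence solutions of \eqref{eq:bvp} correspond bijectively, by restriction to the boundary, to positive smooth $u$ on $S^2$ with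
\begin{equation}\label{eq:P}
Pu=\tfrac12hu^3 .
\end{equation}

On $S^2$ we have $\frac1{|x-y|}=\sum_kP_k(x\cdot y)$, and $\frac{2k+1}{4\pi}P_k(x\cdot y)$ is the kernel of $\Pi_k$. So
\begin{equation}\label{eq:kernel}
P^{-1}g(x)=\frac1{2\pi}\int\frac{g(y)}{|x-y|}\,d\sigma(y).
\end{equation}
In particular $P^{-1}$ maps $C^0$ boundedly to $C^{1/2}$ and is compact on $C^0$. If $h$ is smooth and $u\in C^0$ satisfies $u=P^{-1}(\frac12hu^3+c\cdot x)$ with $c\in\mathbb R^3$, then $u$ is smooth: $P^{-1}$ maps the Sobolev space $H^j$ to $H^{j+1}$, so $u\in H^1\cap C^0$, hence $u^3\in H^1$, $u\in H^2$, and $H^j$ is an algebra for $j\ge2$.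

\subsection{M\"obius maps}
A M\"obius map $\varphi$ of the closed unit ball is an isometry of the hyperbolic metric $4|dx|^2/(1-|x|^2)^2$ on $B^3$, extended to $S^2$; orientation may be reversed. Those fixing $0$ are the elements of $O(3)$. Let $|\varphi'|$ be the conformal factor of $\varphi$ on $S^2$ and
\[
T_\varphi u=(u\circ\varphi)\,|\varphi'|^{1/2},\qquad T_{\varphi\psi}=T_\psi T_\varphi .
\]
From $|\varphi(x)-\varphi(y)|^2=|\varphi'(x)||\varphi'(y)||x-y|^2$ and \eqref{eq:kernel}, $P^{-1}\big(|\varphi'|^{3/2}g\circ\varphi\big)=|\varphi'|^{1/2}(P^{-1}g)\circ\varphi$, that is,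
\begin{equation}\label{eq:cov}
P(T_\varphi u)=|\varphi'|^{3/2}(Pu)\circ\varphi .
\end{equation}
Consequently $u$ solves \eqref{eq:P} for $h$ if and only if $T_\varphi u$ solves it for $h\circ\varphi$, and $\langle T_\varphi u,PT_\varphi u\rangle=\langle u,Pu\rangle$.

For $b\in\mathbb R^3$ let $X_b=\nabla(x\cdot b)$ on $S^2$, let $\chi^b_t$ be its flow, and $X_j=X_{e_j}$. Then $\operatorname{div}X_b=-2x\cdot b$. For $|b|=1$, in the stereographic coordinate $y=\tan(\theta/2)e^{i\phi}$ with $b$ at $y=0$ ($\theta$ is the angle from $b$), the flow is $y\mapsto e^{-t}y$. It extends to $B^3$ as the hyperbolic translation by distance $t$ along the axis $b$. For $\xi=\tanh(s/2)\omega\in B^3$, $\omega\in S^2$, put $\varphi_\xi=\chi^\omega_s$. Thus $\varphi_\xi(0)=\xi$, the distance of $\xi$ from $0$ is $s$, and $\mathbf y=s\omega\in\mathbb R^3$ are normal coordinates at $0$. We use the following facts.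
\begin{itemize}
\item $\varphi_\xi$ is the time-one map of $X_{\mathbf y}$, so $\varphi_\xi(x)$ is smooth in $(\xi,x)\in B^3\times S^2$. Write $f_\xi=f\circ\varphi_\xi$. For smooth $f$ the map $\xi\mapsto f_\xi\in C^0(S^2)$ is smooth, and on compact sets of $\xi$ its derivatives of each order are bounded uniformly for $f$ in a bounded subset of $C^\infty$.
\item In the coordinate $y$ centered at $\omega$, $|\varphi_\xi'|=e^{-s}(1+|y|^2)/(1+e^{-2s}|y|^2)$, with maximum $e^s$.
\item Every M\"obius $\varphi$ is $\varphi_\xi\circ\rho$ with $\xi=\varphi(0)$, $\rho\in O(3)$. For $g\in O(3)$, $\varphi_{g\xi}=g\varphi_\xi g^{-1}$.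
\item For fixed $\xi$ the curves $t\mapsto\varphi_\xi\chi^{e_j}_t(0)$, $j=1,2,3$, are unit-speed geodesics through $\xi$ with orthonormal initial velocities.
\end{itemize}
Since $\operatorname{Hess}x_j=-x_jg_{S^2}$, we have $\nabla_{X_j}X_j=-x_j\nabla x_j$. Using $\sum_jx_j\nabla x_j=0$ and $\sum_j\nabla x_j\otimes\nabla x_j=g_{S^2}^{-1}$, we get
\begin{equation}\label{eq:sumX}
\sum_{j=1}^3X_jX_jf=\Delta f .
\end{equation}

\subsection{The Kazdan--Warner identity}
For smooth $v$ let $L_bv=\frac{d}{dt}\big|_0T_{\chi^b_t}v=X_bv-\frac12(x\cdot b)v$; here $\frac d{dt}\big|_0|(\chi^b_t)'|=\frac12\operatorname{div}X_b=-x\cdot b$. Differentiating $\langle T_{\chi^b_t}v,PT_{\chi^b_t}v\rangle=\text{const}$ gives $\langle L_bv,Pv\rangle=0$. For smooth $h$, integrating by parts,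
\[
\int hv^3L_bv=\int h\big(\tfrac14X_b(v^4)-\tfrac12(x\cdot b)v^4\big)=-\tfrac14\int(X_bh)v^4 .
\]
Hence
\begin{equation}\label{eq:KW}
Pv-\tfrac12hv^3=c\cdot x\quad\Longrightarrow\quad\int(c\cdot x)L_bv=\tfrac18\int(X_bh)v^4 .
\end{equation}

\section{Reduction to a function on hyperbolic space}\label{sec:reduction}

For $h\equiv1$ the constant $1$ solves \eqref{eq:P}, and so do all $T_\varphi1$. The linearized operator $P-\frac32$ at $1$ has kernel $\mathcal H_1$, spanned by $x_1,x_2,x_3$; this is the tangent space of the family, as $L_b1=-\frac12x\cdot b$. We solve the equation modulo $\mathcal H_1$ and then choose the M\"obius parameter.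

\subsection{Solving modulo $\mathcal H_1$}
Let $C^0_\perp=\{\psi\in C^0(S^2):\langle\psi,x_j\rangle=0,\ j=1,2,3\}$.

\begin{lemma}\label{lem:LS}
For all sufficiently small $\delta_1\in(0,\frac12)$ there is $\eta_1>0$, which may be taken as small as we like, such that for every $\kappa\in C^0(S^2)$ with $\|\kappa\|_\infty\le\eta_1$ there is a unique $\psi=\psi(\kappa)\in C^0_\perp$ with $\|\psi\|_\infty\le\delta_1$ for which $v=1+\psi$ satisfies, for some $c=c(\kappa)\in\mathbb R^3$,
\begin{equation}\label{eq:LS}
Pv=\tfrac12(1+\kappa)v^3+c\cdot x .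
\end{equation}
$\psi$ and $c$ depend smoothly on $\kappa\in C^0$ and are $O(3)$-equivariant, $\psi(0)=0$, and $\psi(\kappa)$ is smooth if $\kappa$ is.
\end{lemma}

\begin{proof}
Apply the implicit function theorem to the continuous polynomial map
\[
G(\psi,c,\kappa)=1+\psi-P^{-1}\big(\tfrac12(1+\kappa)(1+\psi)^3+c\cdot x\big)
\]
from $C^0_\perp\times\mathbb R^3\times C^0$ to $C^0$, with $G(0,0,0)=0$. Its $(\psi,c)$-derivative at $0$ is $(\psi,c)\mapsto(I-\frac32P^{-1})\psi-\frac23c\cdot x$. On $C^0_\perp$ the operator $I-\frac32P^{-1}$ has eigenvalue $\frac{k-1}{k+1/2}$ on $\mathcal H_k$, $k\neq1$, so it is injective. It is a compact perturbation of $I$, hence an isomorphism of $C^0_\perp$. Since $C^0=C^0_\perp\oplus\mathcal H_1$, the derivative is an isomorphism. This gives existence, smooth dependence, and uniqueness of $(\psi,c)$ in a small ball. Pairing \eqref{eq:LS} with $x_j$, and using $\langle Pv,x_j\rangle=\frac32\langle v,x_j\rangle=0$ and $\int x_j^2=\frac{4\pi}3$, gives $c_j=-\frac3{8\pi}\int x_j(1+\kappa)v^3$. So $c$ is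 automatically small when $\psi$ and $\kappa$ are, and uniqueness holds for $\psi$ alone. Equivariance follows from uniqueness, and smoothness of $\psi(\kappa)$ for smooth $\kappa$ from the regularity statement in Section \ref{sec:setup}.
\end{proof}

We fix $\delta_1$ and $\eta_1$ so small that two later requirements hold, in the proofs of Lemma \ref{lem:crit} and of \eqref{eq:Lq}.

\subsection{The reduced function}
For $\|\kappa\|_\infty<\eta_1$ and $v=1+\psi(\kappa)$ let
\[
\mathcal F(\kappa)=\tfrac12\langle v,Pv\rangle-\tfrac18\int(1+\kappa)v^4=\tfrac18\int(1+\kappa)v^4 ,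
\]
where the second equality follows from \eqref{eq:LS} and $v\perp x_j$. So $\mathcal F$ is smooth in $\kappa\in C^0$ and $O(3)$-invariant. Along a $C^1$ curve $\kappa(t)$, the function $g=Pv=\frac12(1+\kappa)v^3+c\cdot x$ is $C^1$ in $C^0$, and $\frac d{dt}\frac12\langle P^{-1}g,g\rangle=\langle g,\dot v\rangle$. As $\dot v\perp x_j$,
\begin{equation}\label{eq:Fprime}
\mathcal F'(\kappa)[\dot\kappa]=\int(c\cdot x)\dot v-\tfrac18\int\dot\kappa v^4=-\tfrac18\int\dot\kappa\,v^4 .
\end{equation}

For smooth $f$ and $|\varepsilon|\,\|f\|_\infty<\eta_1$ put $v_\xi=1+\psi(\varepsilon f_\xi)$ and define on $B^3$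
\begin{equation}\label{eq:Phi}
\Phi(\xi)=\Phi(\xi;\varepsilon,f)=-\frac8\varepsilon\big(\mathcal F(\varepsilon f_\xi)-\mathcal F(0)\big)=\int_0^1\!\!\int f_\xi\,\big(1+\psi(t\varepsilon f_\xi)\big)^4d\sigma\,dt .
\end{equation}
The last expression, which follows from \eqref{eq:Fprime}, also defines $\Phi$ for $\varepsilon=0$. Since $\psi$ is smooth on a ball of $C^0$ and $\xi\mapsto f_\xi\in C^0$ is smooth, $\Phi$ is jointly smooth in $\xi$, $\varepsilon$ and any finite-dimensional parameters on which $f$ depends smoothly.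

By $O(3)$-invariance, $\mathcal F(\varepsilon f\circ\varphi)$ depends only on $\varphi(0)$. So \eqref{eq:Fprime}, applied to $\kappa(t)=\varepsilon f_\xi\circ\chi^b_t$, gives (by continuity also for $\varepsilon=0$)
\begin{equation}\label{eq:Ab}
\frac d{dt}\Big|_0\Phi\big(\varphi_\xi\chi^b_t(0)\big)=A_b(\xi):=\int(X_bf_\xi)\,v_\xi^4\,d\sigma .
\end{equation}
As $b$ varies, the velocities of these curves fill the tangent space at $\xi$, so $d\Phi(\xi)=0$ if and only if $A_b(\xi)=0$ for all $b$.

\begin{lemma}\label{lem:crit}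
Let $\varepsilon\ne0$ and $|\varepsilon|\,\|f\|_\infty<\eta_1$. Then $d\Phi(\xi)=0$ if and only if $c(\varepsilon f_\xi)=0$, and this holds if and only if $T_{\varphi_\xi}^{-1}(1+\psi(\varepsilon f_\xi))$ solves \eqref{eq:P} with $h=1+\varepsilon f$.
\end{lemma}

\begin{proof}
Write $c=c(\varepsilon f_\xi)$. By \eqref{eq:KW}, $\int(c\cdot x)L_bv_\xi=\frac\varepsilon8A_b(\xi)$, so $c=0$ implies $A_b=0$ for all $b$. The left side equals
\[
\int v_\xi\big[-\operatorname{div}\big((c\cdot x)X_b\big)-\tfrac12(c\cdot x)(x\cdot b)\big]d\sigma=-\tfrac{2\pi}3\,c\cdot b+O(\delta_1|c||b|),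
\]
since $\|v_\xi-1\|_\infty\le\delta_1$. For $\delta_1$ small, the choice $b=c$ shows that $A_c=0$ implies $c=0$. The last equivalence is \eqref{eq:cov}, because $(1+\varepsilon f)\circ\varphi_\xi=1+\varepsilon f_\xi$.
\end{proof}

\subsection{All solutions are found}
To conclude that $\Phi$ sees \emph{every} solution we need an a priori estimate. It is proved in Section \ref{sec:compact}.

\begin{theorem}\label{thm:compact}
Let $h_i\in C^\infty(S^2)$, $h_i\to1$ uniformly, with Lipschitz constants $\operatorname{Lip}(h_i)\to0$, and let $u_i>0$ solve $Pu_i=\frac12h_iu_i^3$. After passing to a subsequence there are M\"obius maps $\varphi_i$ such that $T_{\varphi_i}u_i\to1$ uniformly.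
\end{theorem}

\begin{proposition}\label{prop:bij}
Let $\mathcal A\subset C^\infty(S^2)$ be bounded in $C^1$. There is $\varepsilon_0>0$ such that for $f\in\mathcal A$ and $0<\varepsilon<\varepsilon_0$ the map $\xi\mapsto T_{\varphi_\xi}^{-1}(1+\psi(\varepsilon f_\xi))$ is a bijection from the critical points of $\Phi(\cdot;\varepsilon,f)$ onto the positive solutions of \eqref{eq:P} with $h=1+\varepsilon f$.
\end{proposition}

\begin{proof}
By Lemma \ref{lem:crit}, critical points go to solutions, and the latter are positive as $\delta_1<\frac12$.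

\emph{Normalization.} By a change of variables,
\[
\int x_j\,T_{\varphi_\xi}v\,d\sigma=\int\big(\varphi_\xi^{-1}(x)\big)_j\,|(\varphi_\xi^{-1})'|^{3/2}\,v\,d\sigma ,
\]
so the vector $\beta(v,\xi)=(\int x_jT_{\varphi_\xi}v)_{j}$ is smooth in $(v,\xi)\in C^0\times B^3$. It vanishes at $(1,0)$, and its $\xi$-derivative there, in normal coordinates, is $b\mapsto(\langle x_j,L_b1\rangle)_j=-\frac{2\pi}3b$. Hence there are a neighborhood $\mathcal U$ of $0\in B^3$ and $\sigma_0>0$ such that for $\|v-1\|_\infty\le\sigma_0$ exactly one $\xi\in\mathcal U$ satisfies $T_{\varphi_\xi}v\perp x_1,x_2,x_3$, and $\xi\to0$ as $v\to1$.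

\emph{Surjectivity.} Theorem \ref{thm:compact}, applied to sequences violating the assertion, shows: given $\sigma'>0$, for $\varepsilon$ small and any $f\in\mathcal A$ every solution $u$ satisfies $\|T_\varphi u-1\|_\infty\le\sigma'$ for some $\varphi$. Composing $\varphi$ with some $\varphi_{\xi'}$ near the identity we may also arrange $T_\varphi u\perp x_j$ and $\|T_\varphi u-1\|_\infty\le\delta_1$. Write $\varphi=\varphi_\xi\rho$ with $\rho\in O(3)$. Then $T_\varphi u=T_\rho T_{\varphi_\xi}u$, so $v=T_{\varphi_\xi}u$ has the same two properties. It solves \eqref{eq:LS} with $\kappa=\varepsilon f_\xi$ and $c=0$. By uniqueness $v=1+\psi(\varepsilon f_\xi)$, and $\xi$ is critical by Lemma \ref{lem:crit}.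

\emph{Injectivity.} Let $v=T_{\varphi_\xi}u=1+\psi(\varepsilon f_\xi)$ and $v'=T_{\varphi_{\xi'}}u=1+\psi(\varepsilon f_{\xi'})$. For small $\varepsilon$ both are uniformly close to $1$. With $\chi=\varphi_\xi^{-1}\varphi_{\xi'}$ we have $v'=T_\chi v$, so $|\chi'|^{1/2}=v'/(v\circ\chi)$ is close to $1$. Write $\chi=\varphi_q\rho$ with $\rho\in O(3)$ and $q=\chi(0)$ at distance $s(q)$ from $0$. As $\max|\chi'|=\max|\varphi_q'|=e^{s(q)}$, the point $q$ is close to $0$. Now $v\perp x_j$ and $T_{\varphi_q}v=T_{\rho^{-1}}v'\perp x_j$, so uniqueness in $\mathcal U$ gives $q=0$. Hence $\xi'=\varphi_{\xi'}(0)=\varphi_\xi(\chi(0))=\xi$.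
\end{proof}

\section{The leading term}\label{sec:leading}

At $\varepsilon=0$, \eqref{eq:Phi} gives $\Phi=4\pi\Gamma_f$ with $\Gamma_f(\xi)=\frac1{4\pi}\int f_\xi\,d\sigma$. By \eqref{eq:sumX}, summing second derivatives along the geodesics $\varphi_\xi\chi_t^{e_j}(0)$,
\[
\Delta_{\mathbb H^3}\Gamma_f(\xi)=\frac1{4\pi}\int\sum_jX_jX_jf_\xi=\frac1{4\pi}\int\Delta(f_\xi)=0 .
\]
Since $\varphi_\xi(x)\to\omega_0$ for $x\ne-\omega_0$ as $\xi\to\omega_0\in S^2$, dominated convergence shows that $\Gamma_f$ has boundary values $f$.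

Use polar coordinates $(s,\omega)$ on $\mathbb H^3$, with metric $ds^2+\sinh^2\!s\,d\omega^2$. For fixed $s$ the linear map $f\mapsto\Gamma_f(\tanh(s/2)\,\cdot)$ is $O(3)$-equivariant, so by Schur's lemma $\Gamma_Y=R_k(s)Y(\omega)$ for $Y\in\mathcal H_k$. For $k\ge1$, harmonicity, the boundary values and $\Gamma_Y(0)=0$ give
\begin{equation}\label{eq:R}
(\sinh^2\!s\,R_k')'=k(k+1)R_k,\quad R_k(0)=0,\quad R_k(\infty)=1,\quad \sinh^2\!s\,R_k'=k(k+1)\int_0^sR_k .
\end{equation}
For example, $R_1=\coth s-s/\sinh^2s$. Let $k\ge1$.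

\emph{Positivity.} At an interior negative minimum of $R_k$ we would have $0\le\sinh^2\!s\,R_k''=k(k+1)R_k<0$. So $R_k\ge0$, and by the last part of \eqref{eq:R} $R_k$ is nondecreasing. If $R_k(s_0)=0$ with $s_0>0$, then $R_k=0$ on $[0,s_0]$, hence $R_k\equiv0$, contradicting $R_k(\infty)=1$. Therefore $R_k>0$ and $R_k'>0$ for $s>0$, and $R_k\le1$.

\emph{Behavior at $0$.} In the form $s^2R''+2s(s\coth s)R'-k(k+1)\frac{s^2}{\sinh^2s}R=0$, the coefficient functions $s\coth s$ and $s^2/\sinh^2s$ are analytic in $s^2$, and the exponents at $s=0$ are $k$ and $-k-1$. A bounded solution is a multiple of the Frobenius solution with exponent $k$, so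
\begin{equation}\label{eq:rho}
R_k=s^k\varrho_k(s^2),\qquad\varrho_k\text{ analytic near }0,\qquad c_k:=\varrho_k(0)>0 .
\end{equation}

\emph{Comparison.} For $j>k\ge1$ put $w=R_j-R_k$. Then $(\sinh^2\!s\,w')'-k(k+1)w=(j(j+1)-k(k+1))R_j\ge0$ and $w(0)=w(\infty)=0$. At a positive maximum the left side would be negative, so $w\le0$. With the last part of \eqref{eq:R},
\begin{equation}\label{eq:compare}
R_j\le R_k,\qquad R_j'\le\frac{j(j+1)}{k(k+1)}R_k'\qquad(j>k\ge1).
\end{equation}

\emph{Asymptotics.} Since $R_k\le1$, $R_k'\le k(k+1)s/\sinh^2s$. Hence $0\le1-R_k\le Ck^2(1+s)e^{-2s}$ for $s\ge1$ and $\int_0^\infty(1-R_k)\le Ck^2$. It follows that $\sinh^2\!s\,R_k'=k(k+1)s+O(k^4)$. Summing $\Gamma_f=\sum_kR_k\Pi_kf$ (with $R_0=1$), for $f$ in a bounded set of $C^\infty$ and $s\ge1$,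
\begin{equation}\label{eq:asym}
\partial_s\Gamma_f=\frac{-s\,\Delta f(\omega)+O(1)}{\sinh^2s},\qquad\nabla_\omega\Gamma_f=\nabla f(\omega)+O\big((1+s)e^{-2s}\big).
\end{equation}
The factor $s$ makes $\Delta f$ dominate the radial derivative for large $s$ wherever it does not vanish.

\section{Near the sphere at infinity}\label{sec:infinity}

We now show that \eqref{eq:asym} survives the nonlinear corrections, uniformly up to infinity. Near infinity $f_\xi$ is close to the constant $f(\omega)$ except near one point. We therefore compare $v_\xi$ with the solution for a constant, rather than with $1$; in this way the error gains the smallness of $f_\xi-f(\omega)$.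

\begin{proposition}\label{prop:infinity}
Let $\mathcal A$ be bounded in $C^\infty$ with $|\nabla f|+|\Delta f|\ge2m_0>0$ on $S^2$ for all $f\in\mathcal A$. There are $C,s_1,\varepsilon_1>0$ such that for $f\in\mathcal A$, $0<\varepsilon<\varepsilon_1$, $\xi=\tanh(s/2)\omega$ with $s\ge s_1$, and $b\perp\omega$ with $|b|=1$,
\begin{equation}\label{eq:infinity}
\Big|A_\omega+\frac{4\pi s}{\sinh^2s}\Delta f(\omega)\Big|\le\frac{C(1+\varepsilon s)}{\sinh^2s},\qquad
\Big|A_b-\frac{4\pi}{\sinh s}\partial_bf(\omega)\Big|\le\frac{C\big(\varepsilon+(1+s)e^{-2s}\big)}{\sinh s}.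
\end{equation}
Moreover, after enlarging $s_1$ and shrinking $\varepsilon_1$: where $|\nabla f(\omega)|\ge m_0$ we have $A_b>0$ for $b=\nabla f(\omega)/|\nabla f(\omega)|$; elsewhere $A_\omega\ne0$ has the sign of $-\Delta f(\omega)$. In particular $\Phi(\cdot;\varepsilon,f)$ has no critical points in $s\ge s_1$.
\end{proposition}

\begin{proof}
Let $\kappa=\varepsilon f_\xi$, $\kappa_0=\varepsilon f(\omega)$, $v=1+\psi(\kappa)$, $v_0=(1+\kappa_0)^{-1/2}$, with $\varepsilon$ so small that $\|\kappa\|_\infty<\eta_1$ and $|v_0-1|\le\delta_1$. The constant $v_0$ satisfies $Pv_0=\frac12v_0=\frac12(1+\kappa_0)v_0^3$, so $v_0=1+\psi(\kappa_0)$ with $c(\kappa_0)=0$, by uniqueness in Lemma \ref{lem:LS}. Put $r=v-v_0\in C^0_\perp$ and $\Pi=I-\Pi_1$. Subtracting the two equations and applying $\Pi$,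
\[
(P-\tfrac32)r=\Pi\Big\{\tfrac12(\kappa-\kappa_0)v^3+\big[\tfrac12(1+\kappa_0)(v^2+vv_0+v_0^2)-\tfrac32\big]r\Big\}.
\]
The operator $(P-\frac32)^{-1}\Pi$ is bounded on $L^2$, and also on $L^3$, since $L^3\subset L^2\to H^1\subset L^3$. The square bracket is $O(\delta_1+\eta_1)$ in $L^\infty$. So for $\delta_1,\eta_1$ small,
\begin{equation}\label{eq:Lq}
\|r\|_{L^q}\le C\varepsilon\|f_\xi-f(\omega)\|_{L^q},\qquad q=2,3 .
\end{equation}
Now $A_b=v_0^4\int X_bf_\xi+\mathrm{err}_b$ with $|\mathrm{err}_b|\le C\int|X_bf_\xi||r|$, and $v_0^4=1+O(\varepsilon)$; the same holds with $\omega$ in place of $b$.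

\emph{Main terms.} By \eqref{eq:Ab} at $\varepsilon=0$,
\[
\int X_\omega f_\xi=4\pi\,\partial_s\Gamma_f,\qquad\int X_bf_\xi=\frac{4\pi}{\sinh s}\,\partial_b\Gamma_f\quad(b\perp\omega).
\]
Indeed $\chi^b_t(0)$ starts with unit speed in the direction $b$, and $d\varphi_\xi(0)$, the differential of a translation along the axis $\omega$, maps this velocity to the unit vector in the direction $b$. For $b\perp\omega$ the latter is $\frac1{\sinh s}\partial_b$. Now use \eqref{eq:asym}.

\emph{Errors.} In the stereographic coordinate $y$ with $\omega$ at $y=0$ we have $f_\xi(y)=\hat f(y/\lambda)$ with $\lambda=e^s$, where $\hat f$ is $f$ in this coordinate. Thus $|f_\xi-f(\omega)|\le C\min(|y|/\lambda,1)$ and $|\nabla_yf_\xi|\le\frac C\lambda(1+|y|^2/\lambda^2)^{-1}$. Since $X_bf_\xi=\frac14(1+|y|^2)^2\,\nabla_y(x\cdot b)\cdot\nabla_yf_\xi$, $|\nabla_y(x\cdot\omega)|=4|y|(1+|y|^2)^{-2}$ and $|\nabla_y(x\cdot b)|\le2(1+|y|^2)^{-1}$,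
\[
|X_\omega f_\xi|\le\frac C\lambda\,\frac{|y|}{1+|y|^2/\lambda^2},\qquad|X_bf_\xi|\le\frac C\lambda\,\frac{1+|y|^2}{1+|y|^2/\lambda^2}\quad(b\perp\omega).
\]
With $d\sigma=4(1+|y|^2)^{-2}dy$ and the integrals split at $|y|=\lambda$ we obtain
\begin{align*}
\|X_\omega f_\xi\|_{L^2}^2&\le\frac C{\lambda^2}\Big(\int_0^\lambda\frac{\tau^3d\tau}{(1+\tau^2)^2}+\lambda^4\int_\lambda^\infty\tau^{-5}d\tau\Big)\le C\lambda^{-2}(1+s),\\
\|f_\xi-f(\omega)\|_{L^2}^2&\le C\Big(\lambda^{-2}\int_0^\lambda\frac{\tau^3d\tau}{(1+\tau^2)^2}+\int_\lambda^\infty\tau^{-3}d\tau\Big)\le C\lambda^{-2}(1+s),\\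
\|X_bf_\xi\|_{L^{3/2}}^{3/2}&\le C\lambda^{-3/2}\Big(\int_0^\lambda\frac{\tau\,d\tau}{(1+\tau^2)^{1/2}}+\lambda^3\int_\lambda^\infty\tau^{-3}d\tau\Big)\le C\lambda^{-1/2},\\
\|f_\xi-f(\omega)\|_{L^3}^3&\le C\Big(\lambda^{-3}\int_0^\lambda\frac{\tau^4d\tau}{(1+\tau^2)^2}+\int_\lambda^\infty\tau^{-3}d\tau\Big)\le C\lambda^{-2}.
\end{align*}
By H\"older's inequality and \eqref{eq:Lq} with $q=2$, $|\mathrm{err}_\omega|\le C\varepsilon\lambda^{-2}(1+s)$. With $q=3$, $|\mathrm{err}_b|\le C\varepsilon\lambda^{-1/3}\lambda^{-2/3}=C\varepsilon\lambda^{-1}$ for $b\perp\omega$. This gives \eqref{eq:infinity}. The remaining assertions follow, since at each $\omega$ either $|\nabla f(\omega)|\ge m_0$ or $|\Delta f(\omega)|\ge m_0$.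
\end{proof}

By the \emph{total index} of $\operatorname{grad}\Phi$ on $\{s\le s_1\}$ we mean the degree of $\operatorname{grad}\Phi/|\operatorname{grad}\Phi|$ on the sphere $s=s_1$, computed in the coordinates $\mathbf y$. If the critical points in $s<s_1$ are isolated, it is the sum of their indices.

\begin{lemma}\label{lem:index}
In the situation of Proposition \ref{prop:infinity}, let $f\in\mathcal A$ be Morse and $0<\varepsilon<\varepsilon_1$. Then the total index of $\operatorname{grad}\Phi(\cdot;\varepsilon,f)$ on $\{s\le s_1\}$ is $-d(f)$.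
\end{lemma}

\begin{proof}
On $s=s_1$ the gradient has radial component $A_\omega$ and component $A_b$ in the tangential unit direction $b$. Rescaling the tangential and radial parts by positive constants does not change the index. The linear homotopy to the field $V=\nabla f-(\Delta f)\,\omega$ has no zeros on $s=s_1$: where $|\nabla f|\ge m_0$ the tangential parts of both fields have positive inner product with $\nabla f$, and elsewhere the radial parts of both are nonzero with the sign of $-\Delta f$. Morse's formula \cite{Morse} says: if a vector field on a closed ball is nonzero on the boundary and its tangential part there has isolated zeros, then its index plus the sum of the indices of those zeros of the tangential part at which the field points inward equals $1$. The zeros of $\nabla f$ at which $V$ points inward are those with $\Delta f>0$. The indices of all zeros of $\nabla f$ add up to $2$, and those with $\Delta f<0$ contribute $D_0-D_1$. So the total index is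
\[
1-\sum_{\nabla f=0,\ \Delta f>0}\operatorname{sgn}\det\operatorname{Hess}f=1-\big(2-(D_0-D_1)\big)=-d(f).\qedhere
\]
\end{proof}

\section{The second-order term}\label{sec:second}

Linearizing \eqref{eq:LS} at $\kappa=0$ gives $(P-\frac32)\psi'(0)[\kappa]=\frac12(I-\Pi_1)\kappa$, so $\psi'(0)=\frac12Q$ with $Q=\sum_{k\ne1}\frac1{k-1}\Pi_k$. Inserting this into \eqref{eq:Phi},
\begin{equation}\label{eq:expand}
\Phi(\xi;\varepsilon,f)=4\pi\Gamma_f(\xi)+\varepsilon S_f(\xi)+\varepsilon^2\mathcal R(\xi;\varepsilon,f),\qquad S_f(\xi)=\langle f_\xi,Qf_\xi\rangle .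
\end{equation}
Here $\mathcal R$ is jointly smooth in $\xi$, $\varepsilon$ and finite-dimensional parameters of $f$. On compact sets of $\xi$ and for small $\varepsilon$ it is bounded in $C^2$ (in $\xi$) uniformly for $f$ in bounded subsets of $C^\infty$, because the derivatives of $\psi$ of each order are bounded near $0\in C^0$ and those of $\xi\mapsto f_\xi\in C^0$ are uniformly bounded.

Since $\Gamma_f$ is harmonic, $\Delta_{\mathbb H^3}\Phi$ is of order $\varepsilon$ and is governed by $\Delta_{\mathbb H^3}S_f$. Its sign is the heart of the matter.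

\begin{lemma}\label{lem:T}
If $\Pi_1f=\Pi_2f=0$, then
\[
\Delta_{\mathbb H^3}S_f(0)=T(f):=\sum_{k\ge3}\frac{6k(k+1)}{(2k+1)(k-1)(k-2)}\|\Pi_kf\|^2 .
\]
So $T(f)>0$ unless $f$ is constant.
\end{lemma}

\begin{proof}
For $\xi=\chi^{e_j}_t(0)$ we have $\varphi_\xi=\chi^{e_j}_t$, so $S_f(\chi^{e_j}_t(0))=\langle f\circ\chi^{e_j}_t,Q(f\circ\chi_t^{e_j})\rangle$. Taking second derivatives and using \eqref{eq:sumX},
\[
\Delta_{\mathbb H^3}S_f(0)=2\sum_j\langle X_jf,QX_jf\rangle+2\langle\Delta f,Qf\rangle .
\]
This is a rotation-invariant quadratic form in $f$, so different degrees are orthogonal by Schur's lemma, and constants contribute $0$. Let $f\in\mathcal H_k$, $k\ge3$, extended to $\mathbb R^3$ as a homogeneous harmonic polynomial of degree $k$. Since $\Delta_{\mathbb R^3}(x_jf)=2\partial_jf$ and $\Delta_{\mathbb R^3}(|x|^2\partial_jf)=(4k+2)\partial_jf$, the polynomial $x_jf-\frac{|x|^2\partial_jf}{2k+1}$ is harmonic. So on $S^2$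
\[
x_jf=a_j+b_j,\qquad a_j\in\mathcal H_{k+1},\qquad b_j=\frac{\partial_jf}{2k+1}\in\mathcal H_{k-1},
\]
and
\begin{align*}
X_jf&=\tfrac12\big(\Delta(x_jf)-x_j\Delta f-f\Delta x_j\big)\\
&=\tfrac12\big({-(k+1)(k+2)}+k(k+1)+2\big)a_j+\tfrac12\big({-k(k-1)}+k(k+1)+2\big)b_j=-k\,a_j+(k+1)\,b_j .
\end{align*}
On $S^2$ the radial and tangential parts of the gradient give $\sum_j\|\partial_jf\|^2=(k^2+k(k+1))\|f\|^2=k(2k+1)\|f\|^2$. Hence $\sum_j\|b_j\|^2=\frac k{2k+1}\|f\|^2$, and $\sum_j\|x_jf\|^2=\|f\|^2$ yields $\sum_j\|a_j\|^2=\frac{k+1}{2k+1}\|f\|^2$. On $\mathcal H_{k+1},\mathcal H_k,\mathcal H_{k-1}$ the operator $Q$ is $\frac1k,\frac1{k-1},\frac1{k-2}$. Therefore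
\[
\frac{\Delta_{\mathbb H^3}S_f(0)}{\|f\|^2}=\frac{2k(k+1)}{2k+1}\Big[1+\frac{k+1}{k-2}-\frac{2k+1}{k-1}\Big]=\frac{2k(k+1)}{2k+1}\cdot\frac3{(k-1)(k-2)} .\qedhere
\]
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}

Let $m\ge3$ and $n=2L\in\{m+1,m+2\}$, so $L\ge2$ and $m-1\le2L-2\le m$.

\subsection{Choice of constants}
Write $P_n'(c)=c\,S(c^2)$. Since $P_n'$ is odd of degree $n-1$ with $n-1$ distinct zeros in $(-1,1)$, $S$ is a polynomial of degree $L-1\ge1$ with simple roots, all in $(0,1)$, and $S(1)=\frac{n(n+1)}2>0$. To the right of its largest root $S$ is positive and increasing. Put $C_0=\max_{[0,1]}|S|$. Choose $\theta_0\in(0,\frac\pi2)$ such that $P_n(c)\ge\frac12$ and $S(c^2)>0$ for $|c|\ge\cos\theta_0$, and $S$ is increasing on $[\cos^2\theta_0,1]$. Fix $\gamma>0$ with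
\begin{equation}\label{eq:gamma}
\gamma C_0<m\sin^{m-2}\theta_0,\qquad\gamma\,n(n+1)|P_n(0)|<m(m+1).
\end{equation}
The first inequality confines the competition between the two terms of $f_0$ below to small caps around the poles; the second makes $\operatorname{Re}\zeta^m$ dominate on the equator. Let
\[
f_a=\operatorname{Re}\zeta^m+\gamma P_n(z)+\sum_{l=1}^{L-1}a_lP_{2l}(z),\qquad f_0=f_{a=0}=\sin^m\theta\cos m\phi+\gamma P_n(\cos\theta),\qquad c=\cos\theta,
\]
with $\theta,\phi$ the usual angles on $S^2$.

\subsection{The count for $h$}\label{sec:count}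
\emph{$f_0$ is Morse, $\Delta f_0\neq0$ at its critical points, $D_0=m+2$, $D_1=2m$, $D_2=0$.}

\emph{Poles.} As $m\ge3$, the Hessian at the poles is that of $\gamma P_n$: they are nondegenerate maxima with $\Delta f_0=-n(n+1)\gamma<0$.

\emph{Off the poles.} A critical point has $\cos m\phi=e\in\{1,-1\}$ and
\[
\partial_\theta f_0=\sin\theta\cos\theta\,\big[me\sin^{m-2}\theta-\gamma S(c^2)\big]=0 .
\]
There $\partial_\theta\partial_\phi f_0=0$ and $\partial_\phi^2f_0=-m^2e\sin^m\theta$.

\emph{The case $c=0$.} Here $\partial_\theta^2f_0=-me+\gamma S(0)$ has the sign of $-e$, as $\gamma|S(0)|\le\gamma C_0<m$. This gives $m$ nondegenerate maxima ($e=1$) and $m$ nondegenerate minima ($e=-1$). Moreover $\Delta f_0=-em(m+1)-\gamma n(n+1)P_n(0)$ has the sign of $-e$ by \eqref{eq:gamma}.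

\emph{The case $c\neq0$.} Then $m\sin^{m-2}\theta=e\gamma S(c^2)\le\gamma C_0$, so \eqref{eq:gamma} forces $\sin\theta<\sin\theta_0$. There $S(c^2)>0$, hence $e=1$. On $(0,\theta_0)$ the bracket with $e=1$ has positive derivative, is negative near $0$, and is positive at $\theta_0$. So it has one zero, where $\partial_\theta^2f_0>0>\partial_\phi^2f_0$. The reflection $z\mapsto-z$ gives the same near the other pole. Altogether there are $2m$ nondegenerate saddles, with $\Delta f_0=-m(m+1)\sin^m\theta-n(n+1)\gamma P_n(c)<0$.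

\emph{Stability.} By the implicit function theorem, for small $|a|$ the function $f_a$ has exactly one critical point near each critical point of $f_0$, with the same Morse index and the same sign of $\Delta$. Outside these neighborhoods $|\nabla f_0|$ is bounded below, so there are no others. Hence for small $|a|$ and small $\varepsilon>0$ the function $h=1+\varepsilon f_a$ is positive and Morse, $\Delta h\ne0$ at its critical points, and $d(h)=1-(m+2)+2m=m-1$.

\subsection{The leading term has only one critical point}\label{sec:gamma0}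
\emph{The only critical point in $B^3$ of $\Gamma_0:=\Gamma_{f_0}=R_m(s)\sin^m\theta\cos m\phi+\gamma R_n(s)P_n(c)$ is the origin.}

The origin is critical by \eqref{eq:rho}. On the axis, for $s>0$, $\partial_s\Gamma_0=\gamma R_n'>0$. Off the axis a critical point has $\cos m\phi=e=\pm1$ and
\[
eR_m'\sin^m\theta+\gamma R_n'P_n(c)=0,\qquad c\,\big[meR_m\sin^{m-2}\theta-\gamma R_nS(c^2)\big]=0 .
\]
If $c=0$, the first equation, \eqref{eq:compare} and \eqref{eq:gamma} give
\[
R_m'=\gamma R_n'|P_n(0)|\le\gamma|P_n(0)|\frac{n(n+1)}{m(m+1)}R_m'<R_m',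
\]
which is impossible. If $c\neq0$, then $m\sin^{m-2}\theta\le\gamma C_0R_n/R_m\le\gamma C_0$, so $\sin\theta<\sin\theta_0$. There $S(c^2)>0$, hence $e=1$, and $P_n(c)\ge\frac12$, so the left side of the first equation is positive, again impossible.

\subsection{Tuning}\label{sec:tuning}
We now view $\Phi(\mathbf y;\varepsilon,a)=\Phi(\cdot;\varepsilon,f_a)$ as a function of the normal coordinates $\mathbf y=s\omega$, and write $\mathbf y=(\zeta,z)\in\mathbb C\times\mathbb R$, $\rho=|\zeta|$, $s^2=\rho^2+z^2$. If $g\in O(3)$ and $f_a\circ g=f_a$, then $f_a\circ\varphi_{g\xi}=f_a\circ\varphi_\xi\circ g^{-1}$, so $\Phi(g\xi)=\Phi(\xi)$ by $O(3)$-invariance of $\mathcal F$. Thus $\Phi$ is invariant under rotation by $2\pi/m$ about the $z$-axis, under $x_2\mapsto-x_2$ and under $z\mapsto-z$. In particular $\mathbf y=0$ is critical. A monomial $\zeta^p\bar\zeta^q$ is invariant under the rotation if and only if $m\mid p-q$. So the real polynomials of degree $\le m$ in $\zeta,\bar\zeta$ that are invariant under the rotation and the reflection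 $\zeta\mapsto\bar\zeta$ are spanned by the $\rho^{2l}$ with $0\le2l\le m$ and $\operatorname{Re}\zeta^m$. As $\{l\ge1:2l\le m\}=\{1,\dots,L-1\}$, on $z=0$
\begin{equation}\label{eq:taylor}
\Phi\big((\zeta,0);\varepsilon,a\big)=\mathrm{const}+\sum_{l=1}^{L-1}\alpha_l(\varepsilon,a)\rho^{2l}+B(\varepsilon,a)\operatorname{Re}\zeta^m+O(\rho^{m+1})
\end{equation}
with smooth $\alpha_l$ and $B$. At $\varepsilon=0$, $\Phi=4\pi\Gamma_{f_a}$, and on $z=0$ we have $R_{2l}(\rho)=c_{2l}\rho^{2l}(1+O(\rho^2))$ and $R_n(\rho)=O(\rho^{m+1})$. So $\alpha(0,a)$ is linear in $a$ and triangular with diagonal entries $4\pi c_{2l}P_{2l}(0)$, and $B(0,0)=4\pi c_m>0$. The diagonal entries are nonzero: by Legendre's equation $P_{2l}$ and $P_{2l}'$ have no common zero in $(-1,1)$, and $P_{2l}'(0)=0$. By the implicit function theorem there is a smooth $a(\varepsilon)$, defined for small $\varepsilon$, with $a(0)=0$ and $\alpha_l(\varepsilon,a(\varepsilon))=0$ for all $l$. Put $\Phi^\varepsilon=\Phi(\cdot;\varepsilon,a(\varepsilon))$ and $B_\varepsilon=B(\varepsilon,a(\varepsilon))$.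

\subsection{Near the origin}\label{sec:origin}

\begin{lemma}\label{lem:origin}
There are $r_0,\varepsilon_2>0$ such that for $0<\varepsilon<\varepsilon_2$ the only critical point of $\Phi^\varepsilon$ in $|\mathbf y|<r_0$ is $0$.
\end{lemma}

As in Section \ref{sec:model}, the two components of the equation are played against each other: $\nabla_\zeta\Phi^\varepsilon=0$ bounds a power of $\rho$ by $z^2$, and with this bound $\partial_z\Phi^\varepsilon/z$ turns out to be positive. The point is to keep the estimates uniform as $\varepsilon\to0$, when the coefficient of $z^2$ degenerates.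

\begin{proof}
$C,c'$ denote positive constants, varying from line to line, independent of small $\varepsilon$ and $\mathbf y$. By evenness in $z$, Taylor's formula and \eqref{eq:taylor},
\[
\Phi^\varepsilon(\zeta,z)=\Phi^\varepsilon(\zeta,0)+z^2E^\varepsilon(\zeta,z),\qquad E^\varepsilon=E^0+\varepsilon E^1,\qquad\Phi^\varepsilon(\zeta,0)=\mathrm{const}+B_\varepsilon\operatorname{Re}\zeta^m+O(\rho^{m+1}).
\]
All functions are smooth in $(\mathbf y,\varepsilon)$ and symmetric as above ($E^1$ still depends on $\varepsilon$), and the gradient of the last remainder is $O(\rho^m)$.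

\emph{(a) $E^1(0)>0$ for small $\varepsilon$.} As $\alpha_1=0$ and $m\ge3$, the $\zeta$-Hessian of $\Phi^\varepsilon$ at $0$ vanishes, so $2E^\varepsilon(0)$ is the Euclidean Laplacian of $\Phi^\varepsilon$ at $0$ in normal coordinates, which is $\Delta_{\mathbb H^3}\Phi^\varepsilon(0)$. By \eqref{eq:expand}, harmonicity of $\Gamma_{f_a}$, smooth dependence of $S_{f_a}$ on $a$, $a(\varepsilon)=O(\varepsilon)$ and Lemma \ref{lem:T} for $f_0$, this equals $\varepsilon T(f_0)+O(\varepsilon^2)$. Here $T(f_0)>0$ since $f_0$ has only components of degrees $m,n\ge3$. Hence $E^0(0)=0$ and $E^1(0)|_{\varepsilon=0}=\frac12T(f_0)>0$. By rotation symmetry $\nabla_\zeta E^1=0$ on $\rho=0$, so $|\nabla_\zeta E^1|\le C\rho$.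

\emph{(b) Structure of $E^0$.} With $G=s^nP_n(z/s)$, a homogeneous polynomial of degree $L$ in $(\rho^2,z^2)$, \eqref{eq:rho} gives
\begin{equation}\label{eq:Phi0}
\Phi^0=4\pi\big[\varrho_m(s^2)\operatorname{Re}\zeta^m+\gamma\,\varrho_n(s^2)\,G\big].
\end{equation}
Subtracting the value at $z=0$ and dividing by $z^2$, we get $E^0=g_1\operatorname{Re}\zeta^m+g_2$ with $g_1,g_2$ smooth functions of $(\rho^2,z^2)$ and $g_2$ vanishing to order $L-1$ in these variables. So
\[
|\nabla_\zeta E^0|\le C\big(\rho^{m-1}+\rho s^{2L-4}\big).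
\]

\emph{(c) The $z$-derivative.} We have $\partial_z\Phi^\varepsilon=zJ^\varepsilon$ with $J^\varepsilon=2E^\varepsilon+z\partial_zE^\varepsilon=J^0+\varepsilon J^1$, where $J^1\ge t_0>0$ for $\mathbf y,\varepsilon$ near $0$ by (a). From $(1-c^2)P_n'=n(P_{n-1}-cP_n)$ one gets $\partial_zG=ns^{n-1}P_{n-1}(z/s)$. Since $n-1$ is odd, $s^{n-1}P_{n-1}(z/s)/z$ is a homogeneous polynomial of degree $2L-2$ in $\mathbf y$. Differentiating \eqref{eq:Phi0},
\[
J^0=(\operatorname{Re}\zeta^m)\cdot\text{smooth}+4\pi\gamma c_n\,n\,\frac{s^{n-1}P_{n-1}(z/s)}z+O(s^{2L}).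
\]
Thus $|J^0|\le C(\rho^m+s^{2L-2})$. Since $P_{n-1}(\pm1)=\pm1$, the middle term at $\rho=0$ is $4\pi\gamma c_nn|z|^{2L-2}$. So there is $\vartheta\in(0,1)$ such that for $|\mathbf y|$ small
\[
J^0\ge c'|z|^{2L-2}-C\rho^m\qquad\text{when }\rho\le\vartheta|z| .
\]

\emph{Critical points with $z\neq0$.} Let $\mathbf y$ be critical, $z\ne0$, $|\mathbf y|$ small. From $\nabla_\zeta\Phi^\varepsilon=0$, $|\nabla_\zeta\operatorname{Re}\zeta^m|=m\rho^{m-1}$ and the bounds in (a), (b),
\[
B_\varepsilon m\rho^{m-1}\le C\big[\rho^m+z^2\big(\varepsilon\rho+\rho s^{2L-4}+\rho^{m-1}\big)\big].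
\]
The terms $\rho^m$ and $z^2\rho^{m-1}$ are absorbed on the left, so
\begin{equation}\label{eq:rhobound}
\rho=0\qquad\text{or}\qquad\rho^{m-2}\le Cz^2\big(\varepsilon+s^{2L-4}\big).
\end{equation}

\emph{Case $\rho\le\vartheta|z|$.} Then $s\le2|z|$ and, by \eqref{eq:rhobound}, $\rho^m\le z^2\rho^{m-2}\le Cz^2(\varepsilon z^2+|z|^{2L-2})$ (trivially if $\rho=0$). Hence
\[
J^\varepsilon\ge c'|z|^{2L-2}+\varepsilon t_0-Cz^2\big(\varepsilon z^2+|z|^{2L-2}\big)>0 .
\]

\emph{Case $\rho>\vartheta|z|$.} Then $s\le C\rho$ and $z^2s^{2L-4}\le C\rho^{2L-2}\le C\rho^{m-1}$, as $2L-2\ge m-1$. After absorbing $C\rho\cdot\rho^{m-2}$, \eqref{eq:rhobound} gives $\rho^{m-2}\le C\varepsilon z^2$. Then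
\[
|J^0|\le C(\rho^m+\rho^{2L-2})\le C\rho^{m-1}\le C\rho\,\varepsilon z^2\le\tfrac12\varepsilon t_0,
\]
so $J^\varepsilon>0$.

Both cases contradict $J^\varepsilon=0$. Hence $z=0$, and then $|\nabla_\zeta\Phi^\varepsilon|\ge mB_\varepsilon\rho^{m-1}-C\rho^m>0$ unless $\rho=0$.
\end{proof}

\subsection{Conclusion}
For $a_0>0$ small, $\mathcal A=\{f_a:|a|\le a_0\}$ is a set as in Propositions \ref{prop:bij} and \ref{prop:infinity}: it is bounded in $C^\infty$, and $|\nabla f_0|+|\Delta f_0|>0$ on $S^2$ by Section \ref{sec:count}. So, for small $\varepsilon>0$: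
\begin{itemize}
\item $\Phi^\varepsilon$ has no critical points with $s\ge s_1$, by Proposition \ref{prop:infinity};
\item it has none with $r_0\le s\le s_1$, because $d\Phi^\varepsilon\to4\pi\,d\Gamma_0$ uniformly there and $d\Gamma_0\neq0$ by Section \ref{sec:gamma0};
\item in $s<r_0$ it has only the origin, by Lemma \ref{lem:origin}.
\end{itemize}
By Proposition \ref{prop:bij}, equation \eqref{eq:P} with $h=1+\varepsilon f_{a(\varepsilon)}$ has exactly one positive solution, so there is exactly one metric. By Section \ref{sec:count}, $h$ is positive and Morse, $\Delta h\ne0$ at its critical points, $D_0=m+2$, $D_1=2m$, $D_2=0$ and $d(h)=N(h)=m-1\ge2$. This proves Theorem \ref{thm:main}. \qed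

\begin{remark}
The unique critical point of $\Phi^\varepsilon$ is degenerate: its Hessian in $(\zeta,z)$ is $\operatorname{diag}(0,0,2E^\varepsilon(0))$ with $E^\varepsilon(0)>0$. By Lemma \ref{lem:index} its index is $-d(h)=-(m-1)$. Such degeneracy is what a genericity hypothesis excludes.
\end{remark}

\section{Proof of Theorem \ref{thm:two}}\label{sec:two}

For large $i$ the function $f_i$ is Morse, $\Delta f_i\ne0$ at its critical points and $d(f_i)=d(f)$ (stability as in Section \ref{sec:count}). Apply Propositions \ref{prop:bij} and \ref{prop:infinity} to $\mathcal A=\{f_i\}_{i\ge i_0}\cup\{f\}$ with $i_0$ large, and let $\Phi_i=\Phi(\cdot;\varepsilon_i,f_i)$. For large $i$, solutions correspond bijectively to critical points of $\Phi_i$, all of these lie in $s<s_1$, and by Lemma \ref{lem:index} the total index of $\operatorname{grad}\Phi_i$ is $-d(f)\ge2$. So there is at least one critical point.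

Suppose that for infinitely many $i$ there is only one, $\xi_i$; its index is then at least $2$. Pass to a subsequence with $\xi_i\to\xi_0\in B^3$. By \eqref{eq:expand}, $\Phi_i\to4\pi\Gamma_f$ in $C^2$ on $s\le s_1$. So $d\Gamma_f(\xi_0)=0$, and the Hessians of $\Phi_i$ at $\xi_i$ converge to $4\pi\operatorname{Hess}\Gamma_f(\xi_0)$, which is trace free.

We use the splitting lemma of Gromoll and Meyer: near an isolated critical point, in suitable coordinates, a function is a constant plus a nondegenerate quadratic form plus a function $g$ of as many variables as the Hessian has kernel dimensions. The index is then $\pm1$ times that of $g$, where the sign is that of the determinant of the quadratic form. If the kernel has dimension $0$ the index is $\pm1$. If it has dimension $1$, $g$ is a function of one variable with an isolated critical point, whose index is $-1$, $0$ or $1$. So if the kernel has dimension at most $1$, the index is in $\{-1,0,1\}$.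

\emph{Case $\operatorname{Hess}\Gamma_f(\xi_0)\ne0$.} Being trace free it has at least two nonzero eigenvalues, so $\ker\operatorname{Hess}\Phi_i(\xi_i)$ has dimension at most $1$ for large $i$. This contradicts index $\ge2$.

\emph{Case $\operatorname{Hess}\Gamma_f(\xi_0)=0$.} Let $F=f_{\xi_0}$. The first and second derivatives of $4\pi\Gamma_f$ along $\varphi_{\xi_0}\chi^b_t(0)$, $|b|=1$, are
\[
\int X_bF=2\int(x\cdot b)F,\qquad
\int X_bX_bF=2\int(x\cdot b)X_bF=-2\int F\operatorname{div}\big((x\cdot b)X_b\big)=6\int F\big((x\cdot b)^2-\tfrac13\big),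
\]
where the last step uses $|\nabla(x\cdot b)|^2=1-(x\cdot b)^2$. They vanish for all $b$, so $\Pi_1F=\Pi_2F=0$. Since $Q$ commutes with rotations, $S_f(\xi)=\langle f\circ\varphi,Q(f\circ\varphi)\rangle$ for any M\"obius $\varphi$ with $\varphi(0)=\xi$. Taking $\varphi=\varphi_{\xi_0}\chi_t^{e_j}$, we get $\Delta_{\mathbb H^3}S_f(\xi_0)=\Delta_{\mathbb H^3}S_F(0)=T(F)>0$ by Lemma \ref{lem:T}; $F$ is not constant because $f$ is Morse. By \eqref{eq:expand}, harmonicity of $\Gamma_{f_i}$ and $\Delta_{\mathbb H^3}S_{f_i}(\xi_i)\to\Delta_{\mathbb H^3}S_f(\xi_0)$,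
\[
\operatorname{tr}\operatorname{Hess}\Phi_i(\xi_i)=\Delta_{\mathbb H^3}\Phi_i(\xi_i)=\varepsilon_i\big(T(F)+o(1)\big)>0 .
\]
So $\operatorname{Hess}\Phi_i(\xi_i)$ has a positive eigenvalue and its kernel has dimension at most $2$. If the dimension is at most $1$, the index is in $\{-1,0,1\}$. If it is $2$, the nonzero eigenvalue is positive, the splitting lemma gives $\Phi_i\cong\mathrm{const}+y_1^2+g(y_2,y_3)$, and the index equals that of an isolated critical point of the planar function $g$. The latter is at most $1$ \cite{Chang}: it equals $\sum_q(-1)^q\operatorname{rank}C_q(g)$, where $C_q$ are the critical groups; a local minimum or maximum has index $1$, and otherwise only $C_1$ can be nonzero. Again this contradicts index $\ge2$.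

Hence there are at least two solutions for all large $i$. \qed

\section{Compactness: proof of Theorem \ref{thm:compact}}\label{sec:compact}

The M\"obius group makes the solution set for $h\equiv1$ noncompact, so solutions may concentrate at a point. What must be excluded is that, besides one concentrating bubble, some part of the solution survives elsewhere. We do this by the method of moving spheres: a bubble with additional mass outside would allow the spheres to move past the critical radius of the bubble. The hypothesis $\operatorname{Lip}(h_i)\to0$ pays for the error that the variable $h_i$ causes in the reflection.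

We use the following classification (\cite{CLO}, \cite{Li}, case $n=2$, $\alpha=1$): the positive continuous solutions of $w(y)=\frac1{4\pi}\int_{\mathbb R^2}\frac{w(z)^3}{|y-z|}dz$ are exactly
\begin{equation}\label{eq:class}
w(y)=\Big(\frac{2\ell}{\ell^2+|y-y_0|^2}\Big)^{1/2},\qquad\ell>0,\ y_0\in\mathbb R^2 .
\end{equation}

In this section $z$ denotes points of $\mathbb R^2$. Use the stereographic coordinate $y=\tan(\theta/2)e^{i\phi}$ and put $w(y)=u(x(y))\,(2/(1+|y|^2))^{1/2}$. Since $|x-x'|^2=\frac{4|y-y'|^2}{(1+|y|^2)(1+|y'|^2)}$ and $d\sigma=4(1+|y|^2)^{-2}dy$, equation \eqref{eq:P} becomes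
\begin{equation}\label{eq:w}
w(y)=\frac1{4\pi}\int_{\mathbb R^2}\frac{\hat h(z)w(z)^3}{|y-z|}\,dz,\qquad\hat h=h\circ x(\cdot),
\end{equation}
and $T_\varphi$ becomes $w\mapsto(w\circ\varphi)|\varphi'|_{\mathbb R^2}^{1/2}$. The constant $u=1$ corresponds to \eqref{eq:class} with $\ell=1$, $y_0=0$. So for $h\equiv1$ the positive solutions of \eqref{eq:P} are the functions $T_\varphi1$ with $\varphi:y\mapsto(y-y_0)/\ell$.

Let $h_i,u_i$ be as in Theorem \ref{thm:compact}, $\tau_i=\operatorname{Lip}(h_i)$ and $M_i=\max u_i$. We may assume $\frac12\le h_i\le2$.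

\subsection{The bounded case}
Suppose $M_i$ stays bounded along a subsequence. Then $u_i=P^{-1}(\frac12h_iu_i^3)$ is precompact in $C^0$. Integrating \eqref{eq:P} gives $\int u_i=\int h_iu_i^3$, so $M_i^2\max h_i\ge1$. The limit of a further subsequence is therefore a nonzero nonnegative solution for $h\equiv1$. It is positive because the kernel in \eqref{eq:kernel} is positive, hence it equals some $T_\varphi1$. Take $\varphi_i=\varphi^{-1}$.

\subsection{Blow-up: rescaling and local limit}
Now let $M_i\to\infty$. Rotate so that the maximum of $u_i$ is at $y=0$. Put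
\[
\Lambda_i=w_i(0)=\sqrt2M_i,\qquad W_i(y)=\Lambda_i^{-1}w_i(y/\Lambda_i^2),\qquad K_i(y)=\hat h_i(y/\Lambda_i^2).
\]
Then $W_i(0)=1$, $0<W_i\le1$ on $\mathbb R^2$, $W_i=\frac1{4\pi}\int\frac{K_iW_i^3}{|y-z|}dz$, and $K_i$ has Lipschitz constant at most $2\tau_i\Lambda_i^{-2}$. Extend $W_i$ to $Y=(y,t)\in\mathbb R^3$ by
\[
W_i(Y)=\frac1{4\pi}\int_{\mathbb R^2}\frac{K_iW_i^3(z)}{|Y-(z,0)|}\,dz,
\]
and $w_i$ by $w_i(Y)=\Lambda_iW_i(\Lambda_i^2Y)$. For fixed $i$ the density $K_iW_i^3$ is smooth and $O((1+|z|)^{-3})$. So $W_i$ is even in $t$, continuous, tends to $0$ at infinity and is harmonic for $t\ne0$, hence is $\le1$. It is smooth on each closed half space: for a $C_c^\infty$ density $g$ the potential has partial Fourier transform $e^{-|t||\eta|}\hat g(\eta)/(2|\eta|)$, and the part of the density far from a given point contributes a harmonic function near it. Moreover $-2\partial_tW_i|_{t=0^+}=K_iW_i^3$. Writing $dz\lfloor\{t=0\}$ for Lebesgue measure on the plane $t=0$, this means that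
\[
-\Delta W_i=K_iW_i^3\,dz\lfloor\{t=0\}\quad\text{in }\mathbb R^3
\]
in the sense of distributions, as for all such relations below.

\emph{Local limit.} For $|y|<R$ split the integral defining $W_i(y)$ at $|z|=2R$. The inner part is bounded in $C^{1/2}(\{|y|<R\})$, since its density is bounded with bounded support. The outer part $J^i_R$ satisfies $|\nabla J^i_R|\le J_R^i/R\le1/R$, as $|y-z|\ge R$ there. So along a subsequence $W_i\to U$ locally uniformly on $\mathbb R^2$. The inner part converges, hence so does $J^i_R$, to a function $J_R\ge0$ with Lipschitz constant at most $1/R$, and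
\[
U(y)=\frac1{4\pi}\int_{|z|<2R}\frac{U(z)^3}{|y-z|}\,dz+J_R(y)\qquad(|y|<R).
\]
As $R\to\infty$ the integral increases to a limit $\le1$, so $J_R$ converges pointwise to a function with Lipschitz constant $0$, and
\[
U(y)=\frac1{4\pi}\int_{\mathbb R^2}\frac{U(z)^3}{|y-z|}\,dz+c_*,\qquad c_*\ge0\text{ constant}.
\]
If $c_*>0$, then $U\ge c_*$ and the integral diverges; so $c_*=0$. Since $U(0)=1=\max U$, and $U>0$ by the equation, \eqref{eq:class} gives
\[
U(y)=\big(1+|y|^2/4\big)^{-1/2},\qquad\frac1{4\pi}\int_{\mathbb R^2}U^3=2 .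
\]

\subsection{No mass outside the bubble}

\begin{lemma}\label{lem:mass}
With $B_i(R)=\{|y|<R/\Lambda_i^2\}\subset S^2$, along the subsequence chosen above,
\[
\lim_{R\to\infty}\limsup_{i\to\infty}\ \Lambda_i\int_{S^2\setminus B_i(R)}h_iu_i^3\,d\sigma=0 .
\]
\end{lemma}

\begin{proof}
The $\limsup$ is nonincreasing in $R$. Suppose its limit as $R\to\infty$ is positive, and let $\mu\in(0,\infty)$ be at most this limit. Set $\delta=\min(1,\mu/64\pi)$, fix $R$ with $\frac1{4\pi}\int_{|y|<R}U^3\ge2-\delta/2$, and pass to a subsequence with $\Lambda_i\int_{S^2\setminus B_i(R)}h_iu_i^3\ge\mu/2$.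

\emph{Extra size far out.} Note that $w^3dz=\frac1{\sqrt2}(1+|z|^2)^{1/2}u^3d\sigma$, and that $|Y|=1$ implies $|Y-(z,0)|\le1+|z|\le\sqrt2(1+|z|^2)^{1/2}$. So for $|Y|=1$
\[
w_i(Y)\ge\frac1{4\pi}\int_{|z|<R/\Lambda_i^2}\frac{\hat h_iw_i^3}{1+R/\Lambda_i^2}\,dz+\frac1{8\pi}\int_{S^2\setminus B_i(R)}h_iu_i^3\,d\sigma\ge\frac1{\Lambda_i}\Big(2-\frac\delta2-o(1)+\frac\mu{16\pi}\Big),
\]
and $\mu/16\pi\ge4\delta$. Hence for large $i$
\begin{equation}\label{eq:outer}
W_i\ge(2+3\delta)\Lambda_i^{-2}\quad\text{on }|Y|=\Lambda_i^2 .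
\end{equation}
The bubble alone would give only about $2\Lambda_i^{-2}$, since $U(y)\sim2/|y|$.

\emph{Reflected functions.} Drop the index $i$; it is large and fixed until the end of the proof. For $0<\lambda\le2+\delta\ (\le3)$ let $r=|Y|$ and
\[
Y^\lambda=\frac{\lambda^2Y}{|Y|^2},\quad W_\lambda(Y)=\frac\lambda{|Y|}W(Y^\lambda),\quad K^\lambda(z)=K(z^\lambda),\quad\Sigma_\lambda=\{\lambda<r<\Lambda^2\}.
\]
For $Y\neq0$, $-\Delta W_\lambda=K^\lambda W_\lambda^3\,dz\lfloor\{t=0\}$: the Kelvin transform preserves harmonicity off the plane, and on $t=0^+$, $-2\partial_tW_\lambda=(\lambda/r)^3(-2\partial_tW)(z^\lambda)$. For $|z|=r>\lambda$ we have $|z-z^\lambda|\le2(r-\lambda)$ and $W_\lambda\le\lambda/r$, so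
\begin{equation}\label{eq:Kerr}
|K-K^\lambda|\,W_\lambda^3\le4\tau\Lambda^{-2}\lambda^3(r-\lambda)r^{-3}.
\end{equation}

\emph{Auxiliary function.} To compensate \eqref{eq:Kerr} we need a function that vanishes on $r=\lambda$, is bounded and nonpositive outside, and produces a positive source on the plane. For $r\ge1$ let
\[
H_1(Y)=-|t|\,\Big(\frac1{r^2}-\frac1{r^3}\Big)-2\Big(1-\frac{1+\ln r}r\Big),\qquad H_\lambda(Y)=H_1(Y/\lambda).
\]
With $\chi=r^{-2}-r^{-3}$,
\[
\Delta(|t|\chi)=2\chi\,dz\lfloor\{t=0\}+|t|\Big(\chi''+\frac{4\chi'}r\Big)=2\chi\,dz\lfloor\{t=0\}-2|t|r^{-4}.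
\]
With $p=-2(1-\frac{1+\ln r}r)$ we have $r^2p'=-2\ln r$, so $-\Delta p=2r^{-3}\ge2|t|r^{-4}$. Hence $-\Delta H_1\ge2\chi\,dz\lfloor\{t=0\}$ and, by scaling,
\[
-\Delta H_\lambda\ge2\lambda(r-\lambda)r^{-3}\,dz\lfloor\{t=0\}\quad(r>\lambda).
\]
Also $H_\lambda=0$ on $r=\lambda$ and $-3(1-\lambda/r)\le H_\lambda\le0$ for $r\ge\lambda$. Put $\beta=18\tau\Lambda^{-2}$ and
\[
\tilde D_\lambda=W-W_\lambda+\beta H_\lambda .
\]
By \eqref{eq:Kerr} and $\lambda^2\le9$,
\begin{equation}\label{eq:super}
-\Delta\tilde D_\lambda\ge K(W^3-W_\lambda^3)\,dz\lfloor\{t=0\}\quad\text{in }\Sigma_\lambda .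
\end{equation}
Moreover $\tilde D_\lambda=0$ on $r=\lambda$, and on $r=\Lambda^2$, by \eqref{eq:outer} and $W_\lambda\le\lambda\Lambda^{-2}$, $\tilde D_\lambda\ge(2\delta-54\tau)\Lambda^{-2}>0$.

\emph{Start.} \emph{For small $\lambda$, $\tilde D_\lambda\ge0$ in $\Sigma_\lambda$.} Let $A$ be a Lipschitz constant of $W$ on $r\le1$ and $r_0\le1$ with $W\ge\frac34$ on $r\le r_0$. For $\lambda<r\le r_0$,
\[
W-W_\lambda=\Big(1-\frac\lambda r\Big)W(Y)+\frac\lambda r\big(W(Y)-W(Y^\lambda)\big)\ge\Big(1-\frac\lambda r\Big)\Big(\frac34-2A\lambda\Big),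
\]
so $\tilde D_\lambda\ge(1-\frac\lambda r)(\frac34-2A\lambda-3\beta)\ge0$ for small $\lambda$. For $r_0\le r\le\Lambda^2$ we have $W\ge2\Lambda^{-2}$, by superharmonicity of $W$ and \eqref{eq:outer}, so $\tilde D_\lambda\ge(2-54\tau)\Lambda^{-2}-\lambda/r_0>0$ for small $\lambda$.

\emph{Continuation.} Let $\bar\lambda>0$ be the supremum of those $\lambda_0\le2+\delta$ for which $\tilde D_\lambda\ge0$ in $\Sigma_\lambda$ for all $\lambda\le\lambda_0$, and suppose $\bar\lambda<2+\delta$. By continuity $\tilde D_{\bar\lambda}\ge0$. Since $H_{\bar\lambda}\le0$, this gives $W\ge W_{\bar\lambda}$ in $\Sigma_{\bar\lambda}$, so by \eqref{eq:super} the continuous function $\tilde D_{\bar\lambda}$ is superharmonic there. It is nonnegative, and positive on the outer boundary, hence positive inside by the strong minimum principle. On a thin annulus $\bar\lambda<r<\rho_0$, comparison with the harmonic function $c'(\bar\lambda^{-1}-r^{-1})$, $c'>0$ small, gives $\tilde D_{\bar\lambda}\ge c'(\bar\lambda^{-1}-r^{-1})$, hence $\partial_r\tilde D_{\bar\lambda}\ge c'\bar\lambda^{-2}>0$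 on $r=\bar\lambda$.

The functions involved are even in $t$ and $C^1$ on each closed side of $t=0$. The field $r\partial_r=y\cdot\nabla_y+t\partial_t$ is tangent to $\{t=0\}$, so $\partial_r\tilde D_\lambda(Y)$ is continuous in $(\lambda,Y)$ near $\lambda=\bar\lambda$, $r=\bar\lambda$; the formula for $H_\lambda$ makes sense also for $r$ slightly less than $\lambda$. Thus for some $d_0>0$ and all $\lambda$ near $\bar\lambda$, $\partial_r\tilde D_\lambda>0$ for $|r-\bar\lambda|\le d_0$. With $\tilde D_\lambda=0$ on $r=\lambda$ we get $\tilde D_\lambda\ge0$ for $\lambda\le r\le\bar\lambda+d_0$. On the compact set $\bar\lambda+d_0\le r\le\Lambda^2$, $\tilde D_{\bar\lambda}$ has a positive minimum, so $\tilde D_\lambda>0$ there for $\lambda$ near $\bar\lambda$. This contradicts the definition of $\bar\lambda$. So $\bar\lambda=2+\delta$ and, again by continuity and $H_\lambda\le0$, $W\ge W_\lambda$ in $\Sigma_\lambda$ for $\lambda=2+\delta$.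

\emph{Contradiction.} Restore the index and let $i\to\infty$ with $\lambda=2+\delta$: $U\ge U_\lambda$ on $|y|>\lambda$, where $U_\lambda(y)=\frac\lambda{|y|}U(\lambda^2y/|y|^2)$. But
\[
\frac{U_\lambda^2}{U^2}=\frac{\lambda^2(4+|y|^2)}{\lambda^4+4|y|^2}>1\quad\text{for }|y|>\lambda>2,
\]
because the numerator exceeds the denominator by $(\lambda^2-4)(|y|^2-\lambda^2)>0$.
\end{proof}

\subsection{Conclusion}
As $u_i\le M_i\le\Lambda_i$ and $h_i\ge\frac12$,
\[
\int_{S^2\setminus B_i(R)}u_i^4\le2\Lambda_i\int_{S^2\setminus B_i(R)}h_iu_i^3,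
\]
which by Lemma \ref{lem:mass} tends to $0$ as $i\to\infty$ and then $R\to\infty$. Let $\varphi_i$ be the M\"obius map $y\mapsto2y/\Lambda_i^2$, composed with the rotation made above. Then $v_i=T_{\varphi_i}u_i$ corresponds to $\sqrt2W_i(2y)\to\sqrt2U(2y)=(2/(1+|y|^2))^{1/2}$, locally uniformly, and the limit represents the constant $1$. By conformal invariance of $\int u^4d\sigma$, the $L^4$-mass of $v_i$ outside $\{|y|<R/2\}$ is small for $R$ and then $i$ large. So $r_i:=v_i-1\to0$ in $L^4(S^2)$. It remains to improve this to uniform convergence.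

With $k_i=h_i\circ\varphi_i\to1$ uniformly, $v_i=P^{-1}(\frac12k_iv_i^3)$ and $1=P^{-1}(\frac12)$ give
\[
r_i=P^{-1}\big(\tfrac12k_i(v_i^2+v_i+1)r_i\big)+o(1)_{L^\infty},\qquad\tfrac12k_i(v_i^2+v_i+1)=\tfrac32+b_i,\qquad b_i\to0\text{ in }L^2 .
\]
By the Hardy--Littlewood--Sobolev inequality $P^{-1}:L^{8/5}\to L^8$ is bounded, so $\|P^{-1}(b_ir_i)\|_{L^8}\le C\|b_i\|_{L^2}\|r_i\|_{L^8}$. By H\"older's inequality and \eqref{eq:kernel}, $P^{-1}:L^p\to L^\infty$ is bounded for $p>2$, in particular for $p=4$. Hence $\|r_i\|_{L^8}\le C\|r_i\|_{L^4}+o(1)\to0$. Then $k_iv_i^3-1\to0$ in $L^{8/3}$, and $r_i=P^{-1}(\frac12(k_iv_i^3-1))\to0$ in $L^\infty$. This proves Theorem \ref{thm:compact}. \qed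

\begin{thebibliography}{9}

\bibitem{Chang} K.-C. Chang, \emph{Infinite Dimensional Morse Theory and Multiple Solution Problems}.

\bibitem{CLO} Chen, Li, and Ou, Comm.\ Pure Appl.\ Math.\ \textbf{59} (2006), 330--343.

\bibitem{Li} Y.Y. Li, J.\ Eur.\ Math.\ Soc.\ (JEMS) \textbf{6} (2004), 153--180.

\bibitem{Morse} M. Morse, Amer.\ J.\ Math.\ \textbf{51} (1929).

\bibitem{Schwartz} Fernando Schwartz, \emph{Research Statement -- Fernando Schwartz}, \texttt{http://math.stanford.edu/\~{}fernando/fs\_research.pdf}.

\end{thebibliography}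

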